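\title{Invariant ccc $\sigma$-ideals on $2^{\mathbb N}$ and perfectly small sets}

\begin{abstract}
Let $\mathcal I_{ccc}$ be the $\sigma$-ideal generated by the Borel subsets of the Cantor group $2^{\mathbb N}$ that belong to every translation-invariant ccc $\sigma$-ideal. We show that $\mathcal I_{ccc}$ is not generated by the Borel perfectly $\aleph_1$-small sets: there is a $G_\delta$ set with $\aleph_1$ pairwise disjoint translates that is not covered by countably many such sets. An $F_\sigma$ set with uncountably many pairwise disjoint translates is always perfectly $2$-small, so the class $G_\delta$ is optimal for this phenomenon.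
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The Cantor space $2^{\mathbb N}$, where $\mathbb N=\{0,1,2,\dots\}$, is a compact group under coordinatewise addition modulo $2$. Every element satisfies $x+x=0$, so subtraction is addition. A set is \emph{perfect} if it is nonempty, closed and without isolated points; perfect subsets of $2^{\mathbb N}$ are uncountable.

A \emph{$\sigma$-ideal} on an uncountable Polish space $X$ is a family $\mathcal I\subseteq\mathcal P(X)$ that is closed under subsets and countable unions, contains all singletons, and has every member covered by a Borel member. It is \emph{ccc} if there is no uncountable family of pairwise disjoint Borel subsets of $X$ outside $\mathcal I$. A $\sigma$-ideal $\mathcal I$ on $2^{\mathbb N}$ is \emph{invariant} if $t+A\in\mathcal I$ whenever $t\in2^{\mathbb N}$ and $A\in\mathcal I$. The null sets of the coin-tossing measure form an invariant ccc $\sigma$-ideal, since at most $k$ disjoint sets can have measure above $1/k$. So do the meager sets, since a nonmeager Borel set is comeager in one of countably many basic open sets, and two sets comeager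 in the same nonempty open set meet.

Let $\mathcal I_{ccc}$ be the $\sigma$-ideal generated by the Borel sets that belong to \emph{every} invariant ccc $\sigma$-ideal on $2^{\mathbb N}$. Its members are small for every invariant ccc notion of smallness at once. The definition quantifies over all such ideals, and one would like to recognize the members of $\mathcal I_{ccc}$ by looking at the sets themselves. There is one evident reason for membership. Say that $A$ \emph{has uncountably many pairwise disjoint translates} if there is an uncountable set $Y$ with $(y+A)\cap(y'+A)=\emptyset$ for distinct $y,y'\in Y$.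

\begin{lemma}\label{lem:disjoint}
A Borel set with uncountably many pairwise disjoint translates belongs to every invariant ccc $\sigma$-ideal, hence to $\mathcal I_{ccc}$.
\end{lemma}

\begin{proof}
If $\mathcal I$ is invariant and $A\notin\mathcal I$, then no translate of $A$ is in $\mathcal I$, so the sets $y+A$, $y\in Y$, form an uncountable family of pairwise disjoint Borel sets outside $\mathcal I$.
\end{proof}

For example, the translates of the closed subgroup $\{x: x(2i)=0\text{ for all }i\}$ by the elements of $P=\{x:x(2i+1)=0\text{ for all }i\}$ are distinct cosets. Here the index set $P$ is not merely uncountable but perfect, and the next definition measures how close a family of translates indexed by a perfect set comes to being disjoint. For a cardinal $0<\kappa\le\aleph_1$, a set $A\subseteq2^{\mathbb N}$ is \emph{perfectly $\kappa$-small} if there is a perfect set $P$, a \emph{witness}, with $|(t+A)\cap P|<\kappa$ for all $t\in2^{\mathbb N}$. Since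
\begin{equation}\label{eq:dual}
p\in t+A\iff t\in p+A,
\end{equation}
this says that every point $t$ lies in fewer than $\kappa$ of the translates $p+A$, $p\in P$. For $\kappa=2$ these translates are pairwise disjoint; for $\kappa=\aleph_1$ every point lies in only countably many of them. A perfectly $2$-small set is perfectly $\aleph_1$-small, with the same witness.

Let $\mathcal N$ be the $\sigma$-ideal generated by the Borel perfectly $\aleph_1$-small sets. We shall see in Proposition~\ref{prop:incl} that $\mathcal N\subseteq\mathcal I_{ccc}$. This paper answers the following question, posed in \cite{slides}.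

\medskip
\noindent\textbf{Problem.} \emph{Is $\mathcal I_{ccc}$ generated by the Borel perfectly $\aleph_1$-small sets, that is, does $\mathcal I_{ccc}=\mathcal N$ hold?}
\medskip

One would guess that it does. An uncountable Borel set contains a perfect set, and it is tempting to expect the same upgrade here: a Borel set with uncountably many disjoint translates should have a perfect family of them, or at least be a countable union of sets with perfect witnesses. For $F_\sigma$ sets the guess is right, and one level higher it is wrong.

\begin{theorem}\label{thm:main}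
$\mathcal N\subsetneq\mathcal I_{ccc}$. More precisely, there is a $G_\delta$ set $A\subseteq2^{\mathbb N}$ such that
\begin{enumerate}
\item[(1)] there are points $p_\alpha$, $\alpha<\omega_1$, with the sets $p_\alpha+A$ pairwise disjoint; hence $A\in\mathcal I_{ccc}$;
\item[(2)] $A\notin\mathcal N$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:fsigma}
If an $F_\sigma$ set $F\subseteq2^{\mathbb N}$ has uncountably many pairwise disjoint translates, then $F$ is perfectly $2$-small, so $F\in\mathcal N$.
\end{theorem}

Both theorems are proved in ZFC. Together they show that the class $G_\delta$ in Theorem~\ref{thm:main} cannot be lowered to $F_\sigma$ for sets with uncountably many pairwise disjoint translates.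

Both proofs start from the equivalence
\begin{equation}\label{eq:clique}
(y+A)\cap(y'+A)=\emptyset\iff y+y'\notin A+A ,
\end{equation}
where $A+A=\{a+a':a,a'\in A\}$; it holds because $y+a=y'+a'$ means $y+y'=a+a'$. So families of disjoint translates are cliques of a graph on the group, and the issue is whether uncountable cliques yield perfect ones. A recursion of length $\omega_1$ can produce a clique that has nothing to do with perfect sets. In Section~\ref{sec:C} we turn a Sierpi\'nski-type graph with uncountable but no perfect cliques into a $\sigma$-compact set $C$ of ``forbidden differences''. In Section~\ref{sec:A} we build a $G_\delta$ set $A$ that avoids these differences, which gives (1), and yet contains a translate of every sufficiently thin compact set that avoids them. Sections~\ref{sec:one} and~\ref{sec:many} show that such compact sets can be assembled from any one, and then from any countably many, perfect witnesses, which gives (2).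

\section{Standard facts, and the inclusion $\mathcal N\subseteq\mathcal I_{ccc}$}\label{sec:prelim}

For $x\in2^{\mathbb N}$ let $x|l\in2^l$ be the restriction of $x$ to the first $l$ coordinates; the map $x\mapsto x|l$ is a homomorphism onto the finite group $2^l$. Its kernels $U_l=\{x:x|l=0\}$ are decreasing clopen subgroups that form a base at $0$. We use the following facts.

\emph{Separation.} If $D$ is compact and $x\notin D$, then $(x+U_l)\cap D=\emptyset$ for all large $l$. If $D,D'$ are disjoint compact sets, then $\{x|l:x\in D\}$ and $\{x|l:x\in D'\}$ are disjoint for all large $l$, because $D$ and $D'$ are at positive distance.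

\emph{Cantor schemes.} Let $V_s$, $s\in2^{<\mathbb N}$, be nonempty compact sets with $V_{s^\frown0}\cup V_{s^\frown1}\subseteq V_s$, with $V_s\cap V_{s'}=\emptyset$ for distinct $s,s'$ of equal length, and with $\max_{s\in 2^n}\operatorname{diam}V_s\to0$. Then $\bigcap_n\bigcup_{s\in2^n}V_s$ is homeomorphic to $2^{\mathbb N}$, hence perfect, and two distinct points of it lie in different sets $V_s$, $s\in 2^n$, for all large $n$.

\emph{Category.} A nonempty compact metrizable space is not meager in itself (the Baire category theorem). A countable subset of a perfect set $P$ is meager in $P$. A set has the \emph{Baire property} if it differs from an open set by a meager set; Borel and analytic subsets of Polish spaces have it. The \emph{Kuratowski--Ulam theorem} implies: if $X,Y$ are Polish, $B\subseteq X\times Y$ has the Baire property, and $\{x:(x,y)\in B\}$ is meager in $X$ for every $y\in Y$, then $B$ is meager in $X\times Y$.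

\emph{The Lusin--Novikov theorem.} If $X,Y$ are Polish and $E\subseteq X\times Y$ is Borel with all sections $E_x=\{y:(x,y)\in E\}$ countable, then $E$ is the union of the graphs of countably many Borel functions $f_n\colon X_n\to Y$ with Borel domains $X_n\subseteq X$.

\begin{proposition}\label{prop:incl}
$\mathcal N\subseteq\mathcal I_{ccc}$.
\end{proposition}

\begin{proof}
Let $A$ be Borel and perfectly $\aleph_1$-small with witness $P$, and let $\mathcal I$ be an invariant ccc $\sigma$-ideal. The translates $p+A$, $p\in P$, may overlap, so Lemma~\ref{lem:disjoint} does not apply; we cut them into pieces that do not overlap. The set $E=\{(x,p):p\in P,\ x\in p+A\}$ is Borel, and by \eqref{eq:dual} its sections $E_x=P\cap(x+A)$ are countable. Write $E$ as the union of the graphs of Borel functions $f_n$. Then $p+A=\bigcup_nf_n^{-1}(p)$ for $p\in P$. Suppose $A\notin\mathcal I$. By invariance $p+A\notin\mathcal I$, so for each $p\in P$ there is $n$ with $f_n^{-1}(p)\notin\mathcal I$, and one $n$ serves uncountably many $p$. For this $n$ the sets $f_n^{-1}(p)$ are pairwise disjoint and Borel, contrary to ccc.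
\end{proof}

\section{$F_\sigma$ sets: from uncountable cliques to perfect cliques}\label{sec:fsigma}

We prove Theorem~\ref{thm:fsigma} first, because its proof shows what a counterexample must avoid.

\begin{proof}[Proof of Theorem~\ref{thm:fsigma}]
Write $F=\bigcup_nF_n$ with $F_n$ compact and increasing; then $F+F=\bigcup_n(F_n+F_n)$ and each $F_n+F_n$ is compact. By \eqref{eq:clique} there is an uncountable $Y$ with $y+y'\notin F+F$ for distinct $y,y'\in Y$. Remove from $Y$ all points lying in a coset $x+U_l$ that meets $Y$ in a countable set. There are countably many cosets, so countably many points are removed, and every neighborhood of a remaining point contains uncountably many remaining points. So we may assume that $Y$ has no isolated points.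

We choose $l_0<l_1<\cdots$ and $y_s\in Y$, $s\in2^{<\mathbb N}$, such that for $s\in 2^n$ we have $y_{s^\frown0},y_{s^\frown1}\in y_s+U_{l_n}$, and for distinct $s,s'\in2^n$
\[
y_s+U_{l_n}\ne y_{s'}+U_{l_n},\qquad (y_s+y_{s'}+U_{l_n})\cap(F_n+F_n)=\emptyset .
\]
Let $y_\emptyset\in Y$ and $l_0=0$. At stage $n+1$ pick, for each $s\in2^n$, two distinct points $y_{s^\frown0},y_{s^\frown1}$ of $Y\cap(y_s+U_{l_n})$, which is possible as $y_s$ is not isolated in $Y$. Points picked for different $s$ lie in different cosets, so all $2^{n+1}$ new points are distinct elements of $Y$, and their pairwise sums avoid $F_{n+1}+F_{n+1}$. By separation, every large $l_{n+1}$ works.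

The cosets $y_s+U_{l_n}$, $s\in 2^n$, form a Cantor scheme; let $P$ be the resulting perfect set. If $x\ne x'$ are in $P$, then for all large $n$ there are distinct $s,s'\in2^n$ with $x+x'\in y_s+y_{s'}+U_{l_n}$, so $x+x'\notin F_n+F_n$. Hence $x+x'\notin F+F$. If $x,x'\in t+F$, then $x+x'\in F+F$; so no translate of $F$ contains two points of $P$.
\end{proof}

The hypothesis on $F$ was used to write adjacency, $y+y'\notin F+F$, as a conjunction of countably many \emph{open} conditions, each of which survives small perturbations of $y$ and $y'$. For a counterexample we look for a clique whose edges come from a countable union of \emph{closed} sets, each of them so sparse that small perturbations destroy membership.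

\section{A $\sigma$-compact set of forbidden differences}\label{sec:C}

\subsection*{A graph with uncountable but no perfect cliques}
Let $\langle n,i\rangle=2^n(2i+1)-1$, a bijection $\mathbb N^2\to\mathbb N$, and for $x\in2^{\mathbb N}$ let $(x)_n\in2^{\mathbb N}$ be given by $(x)_n(i)=x(\langle n,i\rangle)$. The maps $x\mapsto(x)_n$ are continuous, and $x\mapsto((x)_n)_{n\in\mathbb N}$ is a bijection of $2^{\mathbb N}$ onto $(2^{\mathbb N})^{\mathbb N}$: a point can remember any countably many points. Let $\Gamma_n$ be the graph on $2^{\mathbb N}$ whose edges are the pairs $\{z,(z)_n\}$ with $(z)_n\neq z$, and let $\Gamma$ be the union of the graphs $\Gamma_n$.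

\begin{lemma}\label{lem:clique}
There are distinct points $x_\alpha$, $\alpha<\omega_1$, such that for $\beta<\alpha$ there is $n$ with $x_\beta=(x_\alpha)_n$. So $\Gamma$ has an uncountable clique.
\end{lemma}

\begin{proof}
At stage $\alpha$ the set $\{x_\beta:\beta<\alpha\}$ is countable. Prescribe the sections $(x)_{2n}$ so that they list it. The sections $(x)_{2n+1}$ remain free, which leaves uncountably many candidates $x$; let $x_\alpha$ be one that differs from all $x_\beta$, $\beta<\alpha$.
\end{proof}

On the other hand, $\Gamma$ has no perfect clique $P$. For the sets $\{(x,y)\in P^2:y=(x)_n\}$ are closed in $P^2$ and have empty interior, since each vertical section has at most one point while nonempty open subsets of $P$ are infinite; the same holds for their mirror images and for the diagonal, and countably many nowhere dense sets do not cover $P^2$. The sparseness of a single $\Gamma_n$ can be made quantitative: an edge $\{z,(z)_n\}$ is determined by its endpoint $z$, so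
\begin{equation}\label{eq:sparse}
\text{a set of $v<\infty$ vertices spans at most $v$ edges of $\Gamma_n$.}
\end{equation}

\subsection*{Making the graph invariant}
In \eqref{eq:clique} adjacency depends only on $y+y'$, which is not so in $\Gamma$. The naive repair, declaring all sums $x+(x)_n$ to be edges, destroys everything: the map $x\mapsto x+(x)_1$ is onto $2^{\mathbb N}$, since $y(i)=x(i)+x(4i+1)$ can be solved recursively for $x(4i+1)$. We therefore first embed $2^{\mathbb N}$ as a linearly independent set, so that the sum of two vertices remembers both of them.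

Let $H=2^{2^{<\mathbb N}}$. Fix an enumeration of $2^{<\mathbb N}$; it identifies $H$ with $2^{\mathbb N}$ and gives meaning to $h|j\in2^j$ for $h\in H$. Put $B|j=\{h|j:h\in B\}$ for $B\subseteq H$, and $H_l=\{h:h|l=0\}$. For $x\in2^{\mathbb N}$ let $\tau_x\in H$ be the characteristic function of the set of initial segments of $x$. The value of $\tau_x$ at $s$ depends only on the first $|s|$ coordinates of $x$, so $x\mapsto\tau_x$ is continuous. The family $(\tau_x)_{x\in 2^{\mathbb N}}$ is linearly independent over $\mathbb F_2$: if $x_1,\dots,x_k$ are distinct, $k\ge1$, and $n$ is so large that the $x_i|n$ are distinct, then $\sum_i\tau_{x_i}$ has value $1$ at $x_1|n$. In particular $x\mapsto \tau_x$ is injective. Let $T=\{\tau_x:x\in2^{\mathbb N}\}$. Every $g$ in the span of $T$ is the sum of a unique finite subset $\operatorname{supp}g$ of $T$, and $\operatorname{supp}(g+g')=\operatorname{supp}g\,\triangle\,\operatorname{supp}g'$.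

For $n,l\in\mathbb N$ let
\[
C_{n,l}=\{\tau_x+\tau_{(x)_n}:\ x\in2^{\mathbb N},\ (x)_n|l\ne x|l\}.
\]
This is a continuous image of a clopen subset of $2^{\mathbb N}$, hence compact, and it omits $0$; the parameter $l$ serves only to secure both properties at once. Enumerate these sets as $C_0,C_1,\dots$ and put
\[
D_n=\bigcup_{i<n}C_i,\qquad C=\bigcup_iC_i=\{\tau_x+\tau_{(x)_n}:n\in\mathbb N,\ (x)_n\ne x\}.
\]
The $D_n$ are compact, increase to $C$, omit $0$, and $D_0=\emptyset$. With $x_\alpha$ as in Lemma~\ref{lem:clique},
\begin{equation}\label{eq:palpha}
\tau_{x_\alpha}+\tau_{x_\beta}\in C\qquad\text{for all }\alpha\ne\beta .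
\end{equation}
Call $B\subseteq H$ \emph{$C$-free} if $(B+B)\cap C=\emptyset$. By \eqref{eq:clique} and \eqref{eq:palpha}, the translates $\tau_{x_\alpha}+B$ of a $C$-free set are pairwise disjoint.

The next lemma is the only property of the pieces $C_i$, besides compactness and $0\notin C_i$, that we shall need.

\begin{lemma}\label{lem:rect}
For each $i$ there are no infinite sets $X,Y\subseteq H$ with $X+Y\subseteq C_i$.
\end{lemma}

If $X,Y\subseteq T$, this is immediate: three points of $X$ and three of $Y$ would give six vertices spanning nine edges of one $\Gamma_n$, against \eqref{eq:sparse}. But $X$ and $Y$ are arbitrary subsets of $H$, and the work is to show that, after one translation and a thinning, they lie in $T$.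

\begin{proof}
Let $C_i=C_{n,l}$ and suppose $X+Y\subseteq C_i$ with $X,Y$ infinite. Every element of $C_i$ has a support of size $2$. Fix $x_0\in X$ and let $X'=X\setminus\{x_0\}$. For $y\in Y$ let $e_y=\operatorname{supp}(x_0+y)$; then $|e_y|=2$ and $y\mapsto e_y$ is injective. For $x\in X'$ the element $x+x_0=(x+y)+(x_0+y)$ lies in the span of $T$; let $w_x\ne\emptyset$ be its support. The map $x\mapsto w_x$ is injective.

For $x\in X'$ and $y\in Y$ the support of $x+y=(x+x_0)+(x_0+y)$ is $w_x\triangle e_y$, so $2=|w_x|+2-2|w_x\cap e_y|$, that is, $|w_x|=2|w_x\cap e_y|\in\{2,4\}$. If $|w_x|=4$, then $e_y\subseteq w_x$ for all $y\in Y$, which allows at most $6$ sets $e_y$. Hence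
\[
|w_x|=2\quad\text{and}\quad|w_x\cap e_y|=1\qquad\text{for all }x\in X',\ y\in Y.
\]
Fix $x_1\in X'$. Every $e_y$ meets the two-element set $w_{x_1}$, so there are $a\in w_{x_1}$ and an infinite $Y'\subseteq Y$ with $a\in e_y$ for $y\in Y'$. Write $e_y=\{a,s_y\}$; the $s_y$, $y\in Y'$, are distinct. If $x\in X'$ had $a\notin w_x$, then all $s_y$ would lie in the finite set $w_x$. So $w_x=\{a,r_x\}$, the $r_x$ are distinct, and $r_x\ne s_y$ because $|w_x\cap e_y|=1$. Therefore
\[
x+y=(a+r_x)+(a+s_y)=r_x+s_y\in C_{n,l}\qquad(x\in X',\ y\in Y').
\]
By uniqueness of supports, $\{r_x,s_y\}=\{\tau_z,\tau_{(z)_n}\}$ for some $z$ with $(z)_n\neq z$. Taking three points $x$ and three points $y$ and pulling back along $\tau$, we get six vertices spanning nine edges of $\Gamma_n$, contrary to \eqref{eq:sparse}.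
\end{proof}

The lemma fails for $C$ itself: by \eqref{eq:palpha}, any two disjoint subsets $X,Y$ of $\{\tau_{x_\alpha}:\alpha<\omega_1\}$ have $X+Y\subseteq C$. It also needs both sets infinite, as $X=\{0\}$, $Y=C_i$ shows.

\section{A $G_\delta$ set universal for thin $C$-free compact sets}\label{sec:A}

We want a set $A$ that is $C$-free, for disjoint translates, and that contains translates of very many compact sets, so that no perfect set can witness its smallness. A union of $C$-free sets need not be $C$-free. The remedy is a second coordinate: we take $A\subseteq H\times K$ and translate only along $H$, so that different horizontal sections $A^k=\{h:(h,k)\in A\}$ never interact and it suffices that each be $C$-free. The parameter $k$ will code the compact set $A^k$.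

A compact set $B\subseteq H$ is determined by the finite sets $S_j=B|j$, namely $B=\{h:h|j\in S_j\text{ for all }j\}$, and by separation it is $C$-free exactly when for every $n$ there is a level $j$ with $(S_j+S_j)\cap(D_n|j)=\emptyset$. So the $j$th block of $k$ should code $S_j$ and one more bit, announcing that the next $D_n$ is avoided from level $j$ on.

There is a difficulty. The witnesses to be defeated live in $H\times K$, so a compact set $W$ that we want to translate into $A$ has many different $K$-coordinates, and after a single translation all of them must code the \emph{same} set. Reading the code off the first few bits does not achieve this: if $\psi$ is a homomorphism and $\psi(u)\ne\psi(u')$, then $\psi(w+u)\neq\psi(w+u')$ for all $w$. A random coding does.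

\begin{lemma}\label{lem:code}
Let $Z$ be a nonempty finite set and $M\ge1$. There are $L\geq1$ and $\psi\colon2^L\to Z$ such that for every nonempty $U\subseteq2^L$ with $|U|\le M$ and every $z\in Z$ there is $w\in2^L$ with $\psi(w+u)=z$ for all $u\in U$.
\end{lemma}

\begin{example}
For $M=1$ any surjection works. For $M=2$ and $Z=\{0,1\}$ take $L=4$ and $\psi(w)=w_1w_2+w_3w_4$, which has $6$ ones and $10$ zeros. We need, for each $d\ne0$ and each $z$, some $w$ with $\psi(w)=\psi(w+d)=z$. The function $\psi(w)+\psi(w+d)$ is affine in $w$ and nonconstant, so it equals $1$ at $8$ points, which form $4$ pairs $\{w,w+d\}$ with one zero and one one of $\psi$ each. The remaining $6-4$ ones and $10-4$ zeros are the required points.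
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:code}]
Let $N=2^L\ge M$. Every smaller set extends to one of size $M$, so it suffices to treat $|U|=M$. Choose the values of $\psi$ independently and uniformly in $Z$, and fix $U$ and $z$. The sets $w+U$ and $w'+U$ meet only if $w'\in w+U+U$, and $|U+U|\le M^2$. So a maximal set of elements $w$ with the sets $w+U$ pairwise disjoint has at least $N/M^2$ members, since the sets $w+U+U$ around them cover $2^L$. For these $w$ the events ``$\psi\equiv z$ on $w+U$'' are independent and have probability $|Z|^{-M}$. Hence the probability that no $w$ works for $(U,z)$ is at most $(1-|Z|^{-M})^{N/M^2}\le\exp(-N/(M^2|Z|^M))$. There are at most $N^M|Z|$ pairs $(U,z)$, and $N^M|Z|\exp(-N/(M^2|Z|^{M}))<1$ for large $L$.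
\end{proof}

For $j\in\mathbb N$ apply the lemma to $Z=\mathcal P(2^j)\times\{0,1\}$ and $M=j+1$, obtaining $L_j$ and $\psi_j$. Let
\[
K_j=2^{L_j},\qquad K=\prod_jK_j,\qquad G=H\times K,
\]
with projections $\pi\colon G\to H$ and $\rho_j\colon G\to K_j$. The group $G$ is a product of countably infinitely many copies of $\{0,1\}$, so rearranging coordinates gives an isomorphism of topological groups $G\cong2^{\mathbb N}$. Such an isomorphism preserves Borel classes, perfect sets, translates and invariant ccc $\sigma$-ideals, so it suffices to prove Theorem~\ref{thm:main} in $G$.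

For $k\in K$ write $\psi_j(k_j)=(S_j(k),b_j(k))$ and let $c_j(k)=\sum_{i\le j}b_i(k)$ count the announcements made up to level $j$. Let $A$ be the set of all $(h,k)\in G$ such that
\begin{enumerate}
\item[(i)] $h|j\in S_j(k)$ for all $j$;
\item[(ii)] $(S_j(k)+S_j(k))\cap(D_{c_j(k)}|j)=\emptyset$ for all $j$;
\item[(iii)] $b_j(k)=1$ for infinitely many $j$.
\end{enumerate}
For fixed $j$ the conditions in (i) and (ii) and the condition $b_j(k)=1$ depend on finitely many coordinates, so (i) and (ii) define closed sets, (iii) defines a $G_\delta$ set, and $A$ is $G_\delta$.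

\begin{proposition}\label{prop:disj}
Every section $A^k$ is $C$-free. The sets $p_\alpha+A$ with $p_\alpha=(\tau_{x_\alpha},0)$, $\alpha<\omega_1$, are pairwise disjoint, and $A\in\mathcal I_{ccc}$.
\end{proposition}

\begin{proof}
Suppose $h,h'\in A^k$ and $h+h'\in C_i$. By (iii) there is $j$ with $c_j(k)>i$, so $C_i\subseteq D_{c_j(k)}$ and $(h+h')|j\in D_{c_j(k)}|j$. By (i), $(h+h')|j\in S_j(k)+S_j(k)$. This contradicts (ii). If $(h,k)$ lay in $p_\alpha+A$ and $p_\beta+A$ with $\alpha\ne\beta$, then $h+\tau_{x_\alpha}$ and $h+\tau_{x_\beta}$ would lie in $A^k$, and their sum is in $C$ by \eqref{eq:palpha}. Lemma~\ref{lem:disjoint} gives the last claim.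
\end{proof}

\begin{remark}
Condition (iii) cannot be dropped: each $\psi_j$ is onto, so some $k$ has $S_j(k)=2^j$ and $b_j(k)=0$ for all $j$, and then (i) and (ii) hold for every $h\in H$. Also, ccc was used only for a family of translates, so $A$ belongs to every invariant $\sigma$-ideal for which no Borel set outside the ideal has uncountably many pairwise disjoint translates.
\end{remark}

Call $W\subseteq G$ \emph{thin} if $|\rho_j(W)|\le j+1$ for all $j$. This is the size that the coding at level $j$ tolerates.

\begin{proposition}\label{prop:univ}
Let $W\subseteq G$ be nonempty, compact and thin, with $\pi(W)$ $C$-free. Then $t+W\subseteq A$ for some $t\in G$.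
\end{proposition}

\begin{proof}
Let $B=\pi(W)$ and $S_j=B|j$, so that $S_j+S_j=(B+B)|j$. For $n\ge1$ the compact sets $B+B$ and $D_n$ are disjoint, so by separation there is $j(n)$ with $(S_j+S_j)\cap(D_n|j)=\emptyset$ for all $j\ge j(n)$. Increasing these numbers, we may assume $j(1)<j(2)<\cdots$. Let $b_j=1$ if $j\in\{j(1),j(2),\dots\}$ and $b_j=0$ otherwise. Since $1\le|\rho_j(W)|\le j+1$, there is $w_j\in K_j$ with $\psi_j(w_j+u)=(S_j,b_j)$ for all $u\in\rho_j(W)$. Let $w=(w_j)_j$ and $t=(0,w)$.

Let $(h,k)\in W$; we show $(h,w+k)\in A$. We have $S_j(w+k)=S_j\ni h|j$ and $b_j(w+k)=b_j$, which gives (i) and (iii). Let $n=c_j(w+k)$, the number of $n'\geq 1$ with $j(n')\le j$. If $n=0$, then (ii) holds as $D_0=\emptyset$. If $n\ge1$, then $j(n)\le j$, and (ii) holds by the choice of $j(n)$.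
\end{proof}

\section{Defeating one witness}\label{sec:one}

It remains to prove $A\notin\mathcal N$. The method is visible already in the proof that $A$ itself is not perfectly $\aleph_1$-small, and the three lemmas needed there are the ones needed in general. Let
\[
G_l=\{(h,k)\in G:\ h|l=0,\ k_i=0\text{ for }i<l\}.
\]
These are decreasing clopen subgroups that form a base at $0$, and $\pi(G_l)=H_l$. Thinness only asks that a Cantor scheme split slowly.

\begin{lemma}\label{lem:thin}
Let $l_0<l_1<\cdots$ and let $W\subseteq G$ lie in one coset of $G_{l_0}$ and meet at most $l_n$ cosets of $G_{l_{n+1}}$ for every $n$. Then $W$ is thin.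
\end{lemma}

\begin{proof}
For $j<l$ the map $\rho_j$ is constant on cosets of $G_l$. So $|\rho_j(W)|\le1$ for $j<l_0$, and $|\rho_j(W)|\le l_n\le j$ for $l_n\le j<l_{n+1}$.
\end{proof}

For $C$-freeness we want to apply Lemma~\ref{lem:rect} to the images under $\pi$ of two open pieces of a witness. These images may be finite, and then the sums of points from the two pieces can be stuck in some $C_i$. This is avoided by shrinking the witness first. Call a perfect set $Q\subseteq G$ \emph{vertical} if $\pi$ is constant on $Q$, and \emph{spread} if $\pi(O)$ is infinite for every nonempty relatively open $O\subseteq Q$.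

\begin{lemma}\label{lem:dich}
Every perfect set $Q\subseteq G$ has a perfect subset that is vertical or spread.
\end{lemma}

\begin{proof}
If $Q$ is not spread, let $O\subseteq Q$ be nonempty and relatively open with $\pi(O)$ finite, and let $h\in\pi(O)$. Then $O\cap\pi^{-1}(h)$ is $O$ minus finitely many closed fibers of $\pi$, hence relatively open in $Q$. It contains a nonempty relatively clopen subset of $Q$, which is perfect and vertical.
\end{proof}

\begin{lemma}\label{lem:generic}
Let $r\ge1$, let $P_1,\dots,P_r\subseteq G$ be perfect sets, each vertical or spread, and let $O_\nu,O'_\nu$ be nonempty relatively open subsets of $P_\nu$. For every $n$ the set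
\[
R=\Big\{(x_\nu,x'_\nu)_{\nu\le r}\in\prod_{\nu\le r}(O_\nu\times O'_\nu):\ \sum_{\nu\le r}\pi(x_\nu+x'_\nu)\in D_n\Big\}
\]
is closed and nowhere dense in $\prod_\nu(O_\nu\times O'_\nu)$.
\end{lemma}

\begin{proof}
The set $R$ is the union of the finitely many closed sets $R_i$, $i<n$, defined with $C_i$ in place of $D_n$, so it suffices to show that each $R_i$ has empty interior. Otherwise $R_i$ contains a box $\prod_\nu(\tilde O_\nu\times\tilde O'_\nu)$ with nonempty relatively open sides. If all $P_\nu$ are vertical, the sum is $0\notin C_i$, a contradiction. Otherwise some $P_\mu$ is spread. Fix points of the box in all coordinates with $\nu\ne\mu$ and let $c\in H$ be their contribution to the sum. Then $X=\pi(\tilde O_\mu)$ and $Y=c+\pi(\tilde O'_\mu)$ are infinite and $X+Y\subseteq C_i$, contrary to Lemma~\ref{lem:rect}.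
\end{proof}

We shall apply this lemma inside a larger finite product, using that a set of the form $R\times Y$ with $R$ closed and nowhere dense is again closed and nowhere dense. We also use that for nonempty relatively open subsets $O,O'$ of a perfect set, $\{(x,x')\in O\times O':x=x'\}$ is closed and nowhere dense, because both sides of an open box are infinite.

\begin{proposition}\label{prop:one}
Every perfect set $Q\subseteq G$ has a perfect subset $W$ with $W\subseteq t+A$ for some $t$. So $A$ is not perfectly $\aleph_1$-small.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:dich} we may assume that $Q$ is vertical or spread. We choose $l_0<l_1<\cdots$ with $l_n\ge2^{n+1}$ and points $x_s\in Q$, and put $V_s=Q\cap(x_s+G_{l_n})$ for $s\in2^n$, so that $x_{s^\frown0},x_{s^\frown1}\in V_s$ and, for distinct $s,s'\in2^n$,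
\[
V_s\cap V_{s'}=\emptyset,\qquad(\pi(x_s+x_{s'})+H_{l_n})\cap D_n=\emptyset.
\]
Let $x_\emptyset\in Q$ and $l_0=2$. At stage $n+1$ consider $\prod_{s\in2^{n+1}}V_{s|n}$. For distinct $s,s'$ the conditions $x_s=x_{s'}$ and $\pi(x_s+x_{s'})\in D_{n+1}$ define nowhere dense subsets, the second by Lemma~\ref{lem:generic} with $r=1$. Pick $(x_s)_s$ outside these finitely many sets; by separation every large $l_{n+1}$ works.

Let $W$ be the perfect set given by the Cantor scheme $(V_s)$. It lies in one coset of $G_{l_0}$ and meets $2^{n+1}\le l_n$ cosets of $G_{l_{n+1}}$, so it is thin. If $q\ne q'$ are in $W$, then for all large $n$ there are distinct $s,s'\in 2^n$ with $\pi(q+q')\in\pi(x_s+x_{s'})+H_{l_n}$, so $\pi(q+q')\notin D_n$, and hence $\pi(q+q')\notin C$. As also $0\notin C$, the set $\pi(W)$ is $C$-free. By Proposition~\ref{prop:univ}, $t+W\subseteq A$ for some $t$, that is, $W\subseteq(t+A)\cap Q$.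
\end{proof}

In Section~\ref{sec:fsigma} the points had to be taken from the given clique $Y$. Here generic points of an arbitrary perfect set will do, because each $C_i$ is sparse.

\section{Defeating countably many witnesses}\label{sec:many}

Suppose now that $A\subseteq\bigcup_mA_m$, where $A_m$ has witness $Q_m$. Proposition~\ref{prop:one} gives perfect sets $W_m\subseteq Q_m$ with translates inside $A$, and $A_m$ contains only countably many points of the translate of $W_m$; but another $A_{m'}$ may contain all of it. We need one subset of $A$ in which every $A_m$ is small. For two witnesses, suppose $t+W_0+W_1\subseteq A$ and consider the set of pairs $(q_0,q_1)\in W_0\times W_1$ with $t+q_0+q_1\in A_0$. For fixed $q_1$ it contains only countably many $q_0$, so it is meager; by symmetry so is the set for $A_1$, and the two cannot cover $W_0\times W_1$. The price is that the \emph{sum} $W_0+W_1$ must be thin with $C$-free projection, which concerns the sums $\pi(q_0+q_0')+\pi(q_1+q_1')$; this is the case $r=2$ of Lemma~\ref{lem:generic}. For infinitely many witnesses the sum must also converge, so the $m$th witness enters only at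 stage $m$, confined to a small coset.

\begin{proposition}\label{prop:sum}
Let $Q_m\subseteq G$, $m\in\mathbb N$, be perfect. There are perfect sets $Q'_m\subseteq Q_m$ and points $a_m\in G$ such that the series
\[
\Phi(q)=\sum_m(q_m+a_m),\qquad q=(q_m)_m\in\prod_mQ'_m,
\]
converges uniformly, and the image $W$ of $\Phi$ is compact and thin with $\pi(W)$ $C$-free.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:dich} we may assume that each $Q_m$ is vertical or spread. At stage $n$ the witness $Q_m$, $m\le n$, will have been split $n-m$ times. An \emph{$n$-address} is a tuple $\sigma=(s_m)_{m\le n}$ with $s_m\in2^{n-m}$; there are $\prod_{m\le n}2^{n-m}=2^{n(n+1)/2}$ of them.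

\emph{Construction.} We choose $l_0<l_1<\cdots$ and points $x^n_{m,s}\in Q_m$ for $m\le n$, $s\in2^{n-m}$. Put $V^n_{m,s}=Q_m\cap(x^n_{m,s}+G_{l_n})$, and $g^n_\sigma=\sum_{m\le n}x^n_{m,s_m}$ for an $n$-address $\sigma=(s_m)_{m\le n}$. We require:
\begin{enumerate}
\item[(a)] for fixed $m\le n$ the sets $V^n_{m,s}$, $s\in2^{n-m}$, are pairwise disjoint, and $V^{n+1}_{m,s^\frown i}\subseteq V^n_{m,s}$ for $i\in\{0,1\}$;
\item[(b)] $(\pi(g^n_\sigma+g^n_{\sigma'})+H_{l_n})\cap D_n=\emptyset$ for distinct $n$-addresses $\sigma,\sigma'$;
\item[(c)] $l_n\ge2^{(n+1)(n+2)/2}$, the number of $(n+1)$-addresses.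
\end{enumerate}
At stage $0$ take any $x^0_{0,\emptyset}\in Q_0$ and $l_0=2$; there is only one $0$-address. At stage $n+1$ let $\Pi=\prod O_{m,s}$, the product over all $m\le n+1$ and $s\in2^{n+1-m}$, where $O_{m,s}=V^n_{m,s|(n-m)}$ for $m\le n$ and $O_{n+1,\emptyset}=Q_{n+1}$. Each $O_{m,s}$ is a nonempty relatively clopen subset of $Q_m$. For $s\ne s'$ the set $\{x\in\Pi:x_{m,s}=x_{m,s'}\}$ is nowhere dense. For distinct $(n+1)$-addresses $\sigma=(s_m)$, $\sigma'=(s'_m)$ let $J=\{m:s_m\ne s'_m\}\ne\emptyset$ and
\[
R_{\sigma,\sigma'}=\Big\{x\in\Pi:\sum_{m\in J}\pi(x_{m,s_m}+x_{m,s'_m})\in D_{n+1}\Big\}.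
\]
The coordinates $(m,s_m)$, $(m,s'_m)$, $m\in J$, are $2|J|$ different coordinates of $\Pi$, so $R_{\sigma,\sigma'}$ is nowhere dense by Lemma~\ref{lem:generic} applied to the sets $Q_m$, $m\in J$. Pick $x\in\Pi$ outside these finitely many nowhere dense sets and set $x^{n+1}_{m,s}=x_{m,s}$. In $g^{n+1}_\sigma+g^{n+1}_{\sigma'}$ the terms with $m\notin J$ cancel, so $\pi(g^{n+1}_\sigma+g^{n+1}_{\sigma'})\notin D_{n+1}$. By separation, (b) holds for all large $l_{n+1}$, and so does the disjointness in (a), because for fixed $m$ the points $x^{n+1}_{m,s}$ are distinct. Take such an $l_{n+1}>l_n$ satisfying (c). The inclusion in (a) holds because $x^{n+1}_{m,s^\frown i}\in x^n_{m,s}+G_{l_n}$ and $G_{l_{n+1}}\subseteq G_{l_n}$.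

\emph{The map $\Phi$.} For fixed $m$ the sets $V^n_{m,s}$, $n\ge m$, form a Cantor scheme by (a), so $Q'_m=\bigcap_{n\ge m}\bigcup_{s\in2^{n-m}}V^n_{m,s}$ is a perfect subset of $Q_m$. Let $a_m=x^m_{m,\emptyset}$. For $q_m\in Q'_m\subseteq V^m_{m,\emptyset}$ we have $q_m+a_m\in G_{l_m}$. So the series converges uniformly, $\Phi$ is continuous, and $W$ is compact. For $q\in\prod_mQ'_m$ let $\sigma_n(q)$ be the $n$-address $(s_m)_{m\le n}$ with $q_m\in V^n_{m,s_m}$. For $m\le n$ we have $q_m\in x^n_{m,s_m}+G_{l_n}$, for $m>n$ we have $q_m+a_m\in G_{l_m}\subseteq G_{l_n}$, and $G_{l_n}$ is a closed subgroup. Hence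
\begin{equation}\label{eq:coset}
\Phi(q)\in g^n_{\sigma_n(q)}+\sum_{m\le n}a_m+G_{l_n}.
\end{equation}

\emph{Thinness.} By \eqref{eq:coset}, the number of cosets of $G_{l_n}$ met by $W$ is at most the number of $n$-addresses. This is $1$ for $n=0$, and for $n+1$ it is at most $l_n$ by (c). Lemma~\ref{lem:thin} applies.

\emph{$C$-freeness.} Let $q,q'\in\prod_mQ'_m$ and $h=\pi(\Phi(q)+\Phi(q'))$. If $q=q'$, then $h=0\notin C$. Otherwise $q_{m}\ne q'_{m}$ for some $m$, and for all large $n$ these two points lie in different sets $V^n_{m,s}$, so $\sigma_n(q)\ne\sigma_n(q')$. By \eqref{eq:coset}, $h\in\pi(g^n_{\sigma_n(q)}+g^n_{\sigma_n(q')})+H_{l_n}$, and $h\notin D_n$ by (b). This holds for all large $n$ and the $D_n$ increase to $C$, so $h\notin C$.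
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The set $A$ of Section~\ref{sec:A} is $G_\delta$ and satisfies (1) by Proposition~\ref{prop:disj}. For (2), suppose $A\subseteq\bigcup_{m\in\mathbb N}A_m$ with $A_m$ Borel and perfectly $\aleph_1$-small with witness $Q_m$. Take $Q'_m$, $a_m$, $\Phi$, $W$ from Proposition~\ref{prop:sum}. By Proposition~\ref{prop:univ} there is $t$ with $t+W\subseteq A$. Hence $\prod_iQ'_i=\bigcup_mB_m$, where
\[
B_m=\Big\{q\in\prod_iQ'_i:\ t+\Phi(q)\in A_m\Big\}
\]
is Borel, as a continuous preimage of $A_m$. Fix $m$ and the coordinates $q_i$, $i\ne m$, and let $t'=t+a_m+\sum_{i\ne m}(q_i+a_i)$. Then $t+\Phi(q)=t'+q_m$, so the corresponding section of $B_m$ is $Q'_m\cap(t'+A_m)$. It is countable because $Q'_m\subseteq Q_m$ and $Q_m$ is a witness for $A_m$, hence meager in the perfect set $Q'_m$. By the Kuratowski--Ulam theorem $B_m$ is meager in $Q'_m\times\prod_{i\ne m}Q'_i$. So the nonempty compact metrizable space $\prod_iQ'_i$ is meager in itself, contrary to the Baire category theorem. Thus $A\in\mathcal I_{ccc}\setminus\mathcal N$, and $\mathcal N\subseteq\mathcal I_{ccc}$ by Proposition~\ref{prop:incl}.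
\end{proof}

\begin{remark}
The assumption that the $A_m$ are Borel entered only through the Baire property of the sets $B_m$. Continuous preimages of analytic sets are analytic and have the Baire property, so $A$ is not even covered by countably many analytic perfectly $\aleph_1$-small sets.
\end{remark}

\begin{thebibliography}{1}
\bibitem{slides}
\emph{On Borel sets belonging to every invariant ccc $\sigma$-ideal on $2^{\mathbb N}$},
\texttt{http://www.impan.pl/\allowbreak BC/\allowbreak Arch/\allowbreak 2012/\allowbreak SetTheory/\allowbreak Slides/\allowbreak zakrzewski.pdf}.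
\end{thebibliography}
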